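# Convex Greedy Drawings of Triconnected Planar Graphs

## 1. Theorems A and B, and the words in them

**Theorem A.** Every triconnected planar graph $G$ has a convex greedy drawing. Any face $F$ may be prescribed as the outer face, any two distinct vertices $s,t$ of $F$ may be prescribed as the unique leftmost and the unique rightmost vertex, and the drawing can be chosen strictly convex.

We shall get Theorem A from an equivalence about a larger class of graphs.

**Theorem B.** For a plane graph $H$ with at least 3 vertices the following are equivalent:

- (i) $H$ has a strictly convex drawing;
- (ii) $H$ is 2-connected and satisfies (C2): for all distinct $v,w\in V(H)$, every component of $H-\{v,w\}$ contains an outer vertex of $H$;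
- (iii) for any distinct outer vertices $s,t$, $H$ has a strictly convex drawing that is greedy, simultaneously for all $\ell_r$-metrics, $1\le r\le\infty$, with $s$ and $t$ as unique leftmost and rightmost vertex.

Now let us unpack the terms. Graphs are finite and simple. *Triconnected* means 3-connected with at least 4 vertices. A *plane graph* is a planar graph together with a fixed embedding. An *outer vertex* of a plane graph is a vertex on the boundary of the outer face. We write $H[A]$ for the plane subgraph induced by a vertex set $A$. The $\ell_r$-distance of two points with coordinate differences $\xi,\zeta$ is $d_r=(|\xi|^r+|\zeta|^r)^{1/r}$, and $d_\infty=\max(|\xi|,|\zeta|)$. The case $r=2$ is the Euclidean distance $d$.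

**Definition (greedy drawing).** A greedy drawing of $G$ maps vertices to distinct points of the plane and edges to the straight segments between their ends, such that for every ordered pair of distinct vertices $s,t$ there is a neighbor $u$ of $s$ with $d(u,t)<d(s,t)$.

So a walker at $s$ heading for $t$ always has a step that brings it strictly closer. The complete graph is greedy in every drawing with distinct points, since $u=t$ is allowed. For a negative example, draw the 4-cycle as the rhombus with vertices $(0,\eta),(1,0),(0,-\eta),(-1,0)$. From $(0,\eta)$ to $(0,-\eta)$ the distance is $2\eta$, and both neighbors are at distance $\sqrt{1+\eta^2}$ from the target. If $3\eta^2\le 1$, then $\sqrt{1+\eta^2}\ge 2\eta$ and there is no greedy step. So a convex drawing need not be greedy.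

**Definition (convex drawing).** A convex drawing of a planar graph is a planar straight-line drawing in which any two edges intersect only at a common end-vertex (no vertex lies in the interior of a non-incident edge, no two edges overlap or cross), and the boundary of every face, including the outer face, is a convex polygon. Angles of exactly $180^\circ$ at vertices on a face boundary are allowed. A *strictly convex drawing* of a plane graph is a planar straight-line drawing with the given facial boundaries and the given outer face, in which the outer boundary and every inner face boundary are strictly convex polygons: all angles are $<180^\circ$. A *convex greedy drawing* is one that is both convex and greedy.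

Condition (C2) deserves an example. Any plane cycle satisfies it, because all vertices are outer. Take the outer 4-cycle $1,2,3,4$ and one more vertex $5$ inside it, joined to $1$ and $3$ only. Then $\{5\}$ is a component of the graph minus $\{1,3\}$, and it has no outer vertex, so (C2) fails. And there is no strictly convex drawing: at $5$ only two inner faces meet, their angles sum to $360^\circ$, and one of them is at least $180^\circ$.

Here is the background. Every triconnected planar graph admits a greedy drawing; this was conjectured by Papadimitriou and Ratajczak and proved by Leighton and Moitra. A stronger version of the conjecture asks for a drawing that is convex as well. Open Problem 6.2 of "On the Existence and Optimality of Some Planar Graph Embeddings" asks whether it always exists. Theorem A says yes. Our proof does not use the Leighton–Moitra theorem.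

**Theorem A follows from (ii)⇒(iii).** Embed $G$ with $F$ as outer face. The outer boundary has at least 3 vertices, so for $v\ne w$ the graph $G-\{v,w\}$ contains an outer vertex, and it is connected by 3-connectivity. So (C2) holds, $G$ is 2-connected, and (iii) gives the drawing.

We shall use these textbook facts freely: in a 2-connected plane graph with at least 3 vertices every face is bounded by a cycle and every edge lies on exactly two face cycles; Euler's formula; Menger's theorem; planar graphs have no $K_{3,3}$-minor; two paths in a closed disc whose ends interleave on the boundary circle meet; a point outside the interior of a convex polygon is separated from it by a supporting line; elementary properties of winding numbers.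

## 2. Flattening, and greediness on the line

Convexity is preserved by affine maps, and greediness is not. This suggests taking a convex drawing and deforming it affinely until it becomes greedy. The natural deformation is to shrink the $y$-coordinates, for then distances become differences of $x$-coordinates.

**Definition (line-greedy).** A map $x:V(H)\to\mathbb R$ is line-greedy if it is injective and for all $p\ne q$ some neighbor $u$ of $p$ satisfies $|x_u-x_q|<|x_p-x_q|$.

**Lemma 1 (flattening).** Let $v\mapsto (x_v,y_v)$ be a strictly convex drawing of $H$ with $x$ line-greedy. Then for all sufficiently small $\varepsilon>0$ the drawing $D_\varepsilon: v\mapsto(x_v,\varepsilon y_v)$ is strictly convex and greedy for all $\ell_r$-metrics, $1\le r\le\infty$, simultaneously.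

*Proof.* $D_\varepsilon$ arises by an invertible linear map, so it is a strictly convex drawing. Let $Y=\max_{u,v}|y_u-y_v|$. For each ordered pair $p\neq q$ fix a neighbor $u(p,q)$ of $p$ with $|x_{u(p,q)}-x_q|<|x_p-x_q|$. Let $\eta>0$ be the minimum over all pairs of $|x_p-x_q|-|x_{u(p,q)}-x_q|$, and let $\varepsilon>0$ satisfy $\varepsilon Y<\eta$. Then for every $r$
$$d_r(u(p,q),q)\le |x_{u(p,q)}-x_q|+\varepsilon Y<|x_p-x_q|\le d_r(p,q).\qquad\square$$

An arbitrary convex drawing will not do. Draw the cube graph with outer cycle $c_0=(0,\eta)$, $c_1=(1,0)$, $c_2=(0,-\eta)$, $c_3=(-1,0)$ and inner cycle $d_i=c_i/3$, with $d_i$ joined to $c_i$. The inner faces are a rhombus and four trapezoids, so this is strictly convex; moreover each $d_i$ is the average of its three neighbors. From $d_0$ to $d_2$ the distance is $2\eta/3$. The neighbors of $d_0$ are $c_0$, at distance $4\eta/3$ from $d_2$, and $d_1,d_3$, at distance $\sqrt{1+\eta^2}/3$. So for $3\eta^2\le1$ the drawing is not greedy, and shrinking $\eta$ further never helps. What went wrong is visible on the $x$-axis: $d_0$ and $d_2$ have the same abscissa, and $x$ is not line-greedy.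

So the plan is to find line-greedy abscissae first, and then heights that make the drawing convex. Let us see what line-greedy maps look like.

- On a path, any map that is monotone along the path is line-greedy.
- On the star $K_{1,3}$ with center $c$ there is none. Two leaves $p,q$ would lie on the same side of $c$, with $p$ between $c$ and $q$. The only neighbor of $p$ is $c$, and it is farther from $q$ than $p$ is.
- On the 4-cycle $s,l,t,r$ (in this cyclic order), let $x_s<x_l<x_r<x_t$. Even spacing $0,1,2,3$ fails: from $l$ to $r$ the distance is $1$, while $s$ and $t$ are at distances $2$ and $1$ from $r$. The values $0,1,3,4$ work: $l\to r$ goes via $t$ (distance $1<2$), $r\to l$ via $s$ (distance $1<2$), $s\to t$ via $l$, $t\to s$ via $r$, and in the remaining ordered pairs the target is adjacent.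

The last example shows the pattern. There are two tight clusters $\{s,l\}$ and $\{r,t\}$, far apart. Seen from one cluster, all of the other cluster is in the same place.

## 3. Concatenating line-greedy maps

**Lemma 2 (concatenation).** Let the vertex set of a graph $H$ be partitioned as $V(H)=A\sqcup B$, and let $s,a\in A$, $b,t\in B$, where $a$ has a neighbor in $B$ and $b$ has a neighbor in $A$. Suppose $H[A]$ has a line-greedy map with minimum at $s$ and maximum at $a$, and $H[B]$ has one with minimum at $b$ and maximum at $t$. Then $H$ has a line-greedy map with minimum at $s$ and maximum at $t$.

*Proof.* Translate so that the values on $A$ lie in $[0,\alpha]$, with $x_s=0$, $x_a=\alpha$, and those on $B$ in $[\Lambda,\Lambda+\beta]$, with $x_b=\Lambda$, $x_t=\Lambda+\beta$, where $\Lambda>2\alpha+\beta$. The combined map is injective with the required minimum and maximum, and pairs inside $A$ or inside $B$ are fine.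

Let $p\in A$, $q\in B$. If $p\neq a$, greediness of $H[A]$ towards its maximum $a$ gives a neighbor $u\in A$ of $p$ with $x_p<x_u\le\alpha<x_q$, so $u$ is closer to $q$. If $p=a$, take a neighbor $u\in B$; then $|x_u-x_q|\le\beta<\Lambda-\alpha\le x_q-x_p$.

Let $p\in B$, $q\in A$. If $p\ne b$, greediness of $H[B]$ towards its minimum $b$ gives a neighbor $u\in B$ of $p$ with $x_q<\Lambda\le x_u<x_p$. If $p=b$, take a neighbor $u\in A$; then $|x_u-x_q|\le\alpha<\Lambda-\alpha\le x_p-x_q$. $\square$

So $a$ and $b$ are gateways. Note that the neighbor of $a$ in $B$ may be anywhere in $B$; this is why the gap must be large.

Next, what does a line-greedy map with minimum at $s$ and maximum at $t$ force? Taking $q=s$ or $q=t$ in the definition, we get: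

(1) every vertex other than $s$ has a neighbor with smaller $x$, and every vertex other than $t$ has a neighbor with larger $x$.

This has a consequence for the graph. Delete a vertex $v$ and let $w\neq v$. If $x_w<x_v$, an $x$-decreasing path leads from $w$ to $s$ and avoids $v$; if $x_w>x_v$, an $x$-increasing path leads from $w$ to $t$ and avoids $v$. So every component of $H-v$ contains $s$ or $t$. This necessary condition enters our induction hypothesis.

**Definition (admissible triple).** $(H,s,t)$ is admissible if $H$ is a connected plane graph; $s,t$ are outer vertices; $s=t$ if and only if $|V(H)|=1$; condition (C2) holds; and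

(C1) for every vertex $v$, every component of $H-v$ contains $s$ or $t$.

For instance, a plane path with ends $s,t$ is admissible, and so is a plane cycle with any two distinct vertices $s,t$. The path $l,t,r$ with distinguished vertices $r$ and $t$ is not: deleting the middle vertex $t$ leaves the component $\{l\}$, so (C1) fails.

## 4. Splitting an admissible triple

We want to cut an admissible triple into two admissible triples $(H[A],s,a)$ and $(H[B],b,t)$. The planar part of the bookkeeping is done once and for all by the following lemma.

**Lemma 3 (outer vertices of a part).** Let $(H,s,t)$ be admissible, $V(H)=A\sqcup B$, $s\in A$, $t\in B$, with $H[A]$ and $H[B]$ connected. Then every vertex of $A$ that is outer in $H$ or has a neighbor in $B$ is outer in $H[A]$, and $H[A]$ satisfies (C2). The same holds with $B$ in place of $A$ (and $A$ in place of $B$).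

*Proof.* The outer face of $H$ is a connected unbounded set disjoint from $H[A]$, so it is contained in the outer face $O_A$ of $H[A]$. Hence a vertex of $A$ that is outer in $H$ lies in the closure of $O_A$ and on $H[A]$, so it is outer in $H[A]$.

The vertex $t$ is outer in $H$, so it lies in the closure of $O_A$. It does not lie on $H[A]$, and the boundary of $O_A$ does; so $t\in O_A$. As $H[B]$ is connected and disjoint from $H[A]$, all of $H[B]$ lies in $O_A$. So do the open edges between $A$ and $B$, being connected, disjoint from $H[A]$ and ending at points of $O_A$. Hence their ends in $A$ lie in the closure of $O_A$ and are outer in $H[A]$.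

For (C2), let $N$ be a component of $H[A]-\{v,w\}$. If some vertex of $N$ has a neighbor in $B$, that vertex is outer in $H[A]$. Otherwise all neighbors of $N$ outside $N$ are in $\{v,w\}$, so $N$ is a component of $H-\{v,w\}$. It contains an outer vertex of $H$, and this vertex is outer in $H[A]$. The argument for $B$ is symmetric, with $s$ in place of $t$. $\square$

Now the cut. The first idea is to peel off the single vertex $s$: put $A=\{s\}$, $a=s$, $B=V(H)\setminus\{s\}$, and let $b$ be a neighbor of $s$ on the outer cycle. Try it on the 4-cycle $s,l,t,r$ with $b=r$. Then $H[B]$ is the path $l,t,r$ with distinguished vertices $r,t$, and we just saw that (C1) fails there. The vertex $l$ hangs off $t$ on the wrong side. The cure is to let $l$ go with $s$: $A=\{s,l\}$, $B=\{r,t\}$. In general we move to $A$ a largest piece that would violate (C1).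

**Lemma 4 (splitting).** Let $(H,s,t)$ be admissible with $|V(H)|\ge2$. Then there are a partition $V(H)=A\sqcup B$ and $a\in A$, $b\in B$ such that $(H[A],s,a)$ and $(H[B],b,t)$ are admissible, $a$ has a neighbor in $B$, and $b$ has a neighbor in $A$.

*Proof.* If $|V(H)|=2$, then $H=K_2$; take $A=\{s\}$, $B=\{t\}$, $a=s$, $b=t$. Let $|V(H)|\ge3$.

**Case 1: $H$ is 2-connected.** Let $C$ be the outer cycle. Then $Q=C-s$ is a path whose ends $s^-\ne s^+$ are neighbors of $s$, and $t\in Q$. By symmetry assume $s^+\neq t$. Let $H'=H-s$, which is connected.

**Step 1.1: a consequence of (C2).** We need to know where the pieces of $H'$ minus a vertex reach the boundary. The claim is: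

(2) for every $d\in V(H')$, every component $M$ of $H'-d$ contains $s^-$ or $s^+$.

Indeed $M$ is a component of $H-\{s,d\}$, so by (C2) it contains an outer vertex $g\in Q-d$. The component of $Q-d$ containing $g$ lies in $M$, and it contains an end of $Q$.

**Step 1.2: the partition.** Here we choose the piece that goes with $s$. Consider all sets that are components of $H'-d$ for some $d\in V(H')$ and contain neither $s^+$ nor $t$. If there are any, let $M$ be one with $|M|$ maximum, together with its $d$; otherwise put $M=\emptyset$. Let
$$A=\{s\}\cup M,\qquad B=V(H')\setminus M,\qquad b=s^+ .$$
Then $s^+,t\in B$, $s^+\neq t$, and $b$ is adjacent to $s\in A$. If $M=\emptyset$, then $H[B]=H'$ is connected. If $M\neq\emptyset$, then $B$ consists of $d$ and the other components of $H'-d$, each of which is adjacent to $d$; so $H[B]$ is connected. If $M\neq\emptyset$, then moreover $s^-\in M$ by (2), and in $H'$ the only vertex outside $M$ with neighbors in $M$ is $d\in B$.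

**Step 1.3: (C1) for $(H[B],s^+,t)$.** This is where maximality is used. Suppose $N$ is a component of $H[B]-v$, $v\in B$, with $s^+,t\notin N$. If $M=\emptyset$, then $N$ is a component of $H'-v$ in the family above, which is empty; contradiction. Let $M\ne\emptyset$.

- If $v=d$, then $N$ is a component of $H'-d$. By (2) and $s^-\in M$ we get $s^+\in N$, a contradiction.
- If $v\ne d$ and $d\notin N$, then $N$ has no neighbor in $M$, so $N$ is a component of $H'-v$. By (2) and $s^-\in M$, so $s^-\notin N$, again $s^+\in N$, a contradiction.
- If $d\in N$, then $N\cup M$ is connected, because $M$ is adjacent to $d$, and its only possible neighbor in $H'$ outside itself is $v$. So $N\cup M$ is a component of $H'-v$ that contains neither $s^+$ nor $t$ and is larger than $M$, a contradiction.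

**Step 1.4: the gateway $a$.** If $M=\emptyset$, put $a=s$. It has the neighbor $s^+\in B$, and $(H[A],s,s)$ is admissible, being a single vertex.

Let $M\neq\emptyset$. The path $Q$ joins $s^-\in M$ to $s^+\notin M$ in $H'$, and it can leave $M$ only through $d$; so $d\in Q$. The part of $Q-d$ from $s^-$ up to just before $d$ is connected in $H'-d$ and contains $s^-$, so it lies in $M$. The other part of $Q-d$ is empty or contains $s^+$, so it is disjoint from $M$. Let $a$ be the neighbor of $d$ on the subpath $Q[s^-,d]$. Then $a\in M$, $a$ is adjacent to $d\in B$, and $M\cap C=Q[s^-,a]$. The graph $H[A]$ is connected, since $H[M]$ is connected and $s^-\in M$ is adjacent to $s$. Clearly $a\ne s$ and $|A|\ge2$.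

**Step 1.5: (C1) for $(H[A],s,a)$ when $M\ne\emptyset$.** For $v=s$, the graph $H[A]-s=H[M]$ is connected and contains $a$. Let $v\in M$ and suppose $N$ is a component of $H[A]-v$ with $s,a\notin N$. Then $N\subseteq M$. In $A$ the only possible neighbor of $N$ outside $N$ is $v$, and in $B$ it is $d$. So $N$ is a component of $H-\{v,d\}$, and by (C2) it contains some $g\in M\cap C=Q[s^-,a]$. The path consisting of the edge $ss^-$ and $Q[s^-,a]$ lies in $H[A]$ and has ends $s$ and $a$. As $v\neq s$, the component of this path minus $v$ that contains $g$ contains an end $s$ or $a$ of the path, and it lies in $N$. This is a contradiction.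

**Step 1.6: outer vertices and (C2).** Lemma 3 applies. The vertices $s,s^+,t$ are outer in $H$; and $a=s$ or $a$ has a neighbor in $B$. So $s,a$ are outer in $H[A]$ and $b,t$ are outer in $H[B]$, and (C2) holds on both sides. Case 1 is done.

**Case 2: $H$ has a cut vertex.** Let $w$ be a cut vertex. Each of the at least two components of $H-w$ contains $s$ or $t$ by (C1). So $w\ne s,t$, and there are exactly two components, $U_w\ni s$ and $T_w\ni t$. Choose $w$ with $|T_w|$ minimum and put $U=U_w$, $T=T_w$, $D=H[T\cup\{w\}]$, which is connected. The plan is to split $D$ and to add $U$ to the left part.

**Step 2.1: $D$ has no cut vertex.** This puts $D$ in the range of Case 1. Suppose $v$ is a cut vertex of $D$. Then $v\neq w$, since $D-w=H[T]$ is connected. Some component $N$ of $D-v$ misses $w$. All neighbors of $N$ in $H$ lie in $T\cup\{w\}$, so $N$ is a component of $H-v$, and $v$ is a cut vertex of $H$. By (C1), $N$ contains $s$ or $t$, hence $t$, as $s\in U$. Thus $T_v=N\subsetneq T$, contradicting minimality. So $D$ is $K_2$, or 2-connected with at least 3 vertices.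

**Step 2.2: $(D,w,t)$ is admissible.** We have $w\neq t$ and $|V(D)|\ge2$. (C1) holds since each $D-v$ is connected and contains $w$ or $t$. As in Lemma 3, the outer face of $H$ lies in that of $D$, so vertices of $D$ that are outer in $H$ are outer in $D$; in particular $t$ is. The graph $H[U]$ is connected, contains the outer vertex $s$ of $H$, and is disjoint from $D$, so it lies in the outer face of $D$. As $w$ has a neighbor in $U$, $w$ is outer in $D$. For (C2), let $N$ be a component of $D-\{v,v'\}$. If $w\in N$, done. Otherwise $N\subseteq T$ is a component of $H-\{v,v'\}$ and contains an outer vertex of $H$, which is outer in $D$.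

**Step 2.3: the partition.** Apply Case 1 or the $K_2$-case to $(D,w,t)$. We get $V(D)=A'\sqcup B$ and $a,b$, with $w\in A'$. Put $A=U\cup A'$. Then $H[B]=D[B]$ is connected; $H[A]$ is connected, as $w$ has a neighbor in $U$; $a$ has a neighbor in $B$ and $b$ has one in $A$. Moreover $(H[B],b,t)$ satisfies (C1), and $b=t$ iff $|B|=1$. Also $s\ne a$, since $s\in U$ and $a\in A'$, and $|A|\ge2$.

**Step 2.4: (C1) for $(H[A],s,a)$.** Delete a vertex $v\in A$.

- If $v=w$, the components are $H[U]\ni s$ and the components of $D[A']-w$. The latter contain $a$ by (C1) for $(D[A'],w,a)$.
- If $v\in U$, a component containing $w$ contains $A'\ni a$, since $D[A']$ is connected. A component not containing $w$ lies in $U$ and is a component of $H-v$. By (C1) for $(H,s,t)$ it contains $s$.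
- If $v\in A'\setminus\{w\}$, the component containing $w$ contains $U\ni s$. Any other is a component of $D[A']-v$ missing $w$, so it contains $a$.

Finally Lemma 3, applied to $H$, gives outerness of $s,a$ in $H[A]$ and of $b,t$ in $H[B]$, and (C2) on both sides. $\square$

**Lemma 5.** Every admissible $(H,s,t)$ has a line-greedy map $x$ with minimum at $s$ and maximum at $t$.

*Proof.* Induction on $|V(H)|$; one vertex is trivial. Otherwise take $A,B,a,b$ from Lemma 4, use induction on $(H[A],s,a)$ and $(H[B],b,t)$, and apply Lemma 2. $\square$

Let us run this on the wheel with rim $s,u,t,v$ and hub $c$. Here $H-s$ minus any vertex is connected and contains $v$ or $t$, so with $s^+=v$ we get $M=\emptyset$: split off $s$, $b=v$. The rest is a 4-cycle $c,u,t,v$ with chord $ct$. From $v$ with target $t$ we take $s^+=c$, and again $M=\emptyset$: split off $v$, $b=c$. The rest is a triangle; split off $c$, with $b=u$; what is left is the edge $ut$. Reassembling with gaps allowed by Lemma 2: $(u,t)=(0,1)$, then $(c,u,t)=(0,2,3)$, then $(v,c,u,t)=(0,4,6,7)$, and finally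
$$x_s=0,\quad x_v=8,\quad x_c=12,\quad x_u=14,\quad x_t=15.$$
The only non-adjacent pairs are $u,v$ and $s,t$. For $u\to v$ and $v\to u$ the hub is a good step ($4<6$ and $2<6$). For $s\to t$ and $t\to s$ take $u$ ($1<15$ and $14<15$).

## 5. Heights for prescribed abscissae

It remains to realize the abscissae by a convex drawing.

**Lemma 6.** Let $H$ be a 2-connected plane graph with at least 3 vertices and (C2), let $C$ be its outer cycle, and let $x:V\to\mathbb R$ be injective with minimum at $s\in C$ and maximum at $t\in C$, satisfying (1). Then there are $y_v$, $v\in V$, such that $p_v=(x_v,y_v)$ defines a strictly convex drawing of $H$.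

A sensible first attempt: put $C$ on a convex polygon and let the height of every other vertex be the average of its neighbors' heights. Test this on $K_4$ with outer vertices $s,w,t$ and inner vertex $c$, where $x_s=0$, $x_c=1$, $x_w=9$, $x_t=10$. Put $s,w,t$ at $(0,0),(9,9),(10,0)$. The average height for $c$ is $3$. But above $x=1$ the triangle has only heights up to $1$, so $c=(1,3)$ lies outside. The averaging principle for $y$ says nothing about directions other than the vertical, because $x_c$ is not the average of its neighbors' abscissae.

We cannot change $x$, but we can change the weights. We choose positive weights for which the *given* $x$ is an average, and then use the same weights for $y$. In the example, send a flow from $s$ to $t$ with two units on $sc$ and one unit on each of $cw,ct$, and divide by the $x$-lengths of the edges. The weights are $2,\frac18,\frac19$. Then $2(0-1)+\frac18\cdot8+\frac19\cdot9=0$, so $x_c$ is a weighted average, and $y_c=\frac{9/8}{2+1/8+1/9}=\frac{81}{161}<1$, inside the triangle. This is the setting of Tutte's spring theorem, with weights made to measure. As $H$ need not be triconnected, we prove planarity and convexity in full.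

We use (C2) and 2-connectivity in the following form.

(3) If $S\subseteq V$ and $|S|\le2$, then every component of $H-S$ contains an outer vertex.

For $|S|=2$ this is (C2). For $|S|\le1$, $H-S$ is connected and contains an outer vertex, as $C$ has at least 3 vertices. Call vertices not on $C$ *interior vertices*. By (3), every interior vertex has degree at least 3: otherwise let $S$ be its neighborhood.

**Step 0: both $s$–$t$ arcs of $C$ are $x$-increasing.** This will let us place $C$ on a convex curve. Let $s=c_0,\dots,c_m=t$ be one of the arcs and suppose $x(c_i)>x(c_{i+1})$. Then $0<i$ and $i+1<m$, as $s$ is the minimum and $t$ the maximum. By (1) there are an $x$-increasing path from $c_i$ to $t$ and an $x$-decreasing path from $c_{i+1}$ to $s$. They lie in the closed disc bounded by $C$, and their ends interleave on $C$: the cyclic order is $s,c_i,c_{i+1},t$. So they share a vertex $z$, and $x(c_i)\le x(z)\le x(c_{i+1})$, a contradiction.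

**Step 1: definition of the heights.** We build the weights from a flow. Let $uv$ be an edge with $x_u<x_v$. By (1) an $x$-decreasing path leads from $u$ to $s$ and an $x$-increasing path from $v$ to $t$, so $uv$ lies on an $x$-increasing $s$–$t$ path. Choose one such path for each edge and sum one unit of flow along each. The result is a flow $f>0$ on all edges, directed by increasing $x$, conserved at all $v\ne s,t$. Put $\omega_{uv}=f(uv)/|x_u-x_v|>0$. Conservation at $v$ says
$$\sum_{u\sim v}\omega_{uv}(x_u-x_v)=0\qquad(v\ne s,t).\tag{4}$$
On $C$ put $y_v=\pm(x_v-x_s)(x_t-x_v)$, with $+$ on one $s$–$t$ arc and $-$ on the other. By Step 0 the vertices of $C$ lie, in their cyclic order, on the boundary of the strictly convex lens $\{x_s\le x\le x_t,\ |y|\le(x-x_s)(x_t-x)\}$; a line meets this boundary in at most two points unless it misses the interior, and then in at most one. So $C$ becomes the boundary of a strictly convex polygon $\Pi$. Let the heights of the interior vertices solve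
$$\sum_{u\sim v}\omega_{uv}(y_u-y_v)=0\qquad(v\text{ interior}).$$
This is a square linear system. If the heights on $C$ are replaced by $0$, then at an interior vertex where a solution is maximal all neighbors have the same value; as $H$ is connected, the maximal value spreads to $C$ and is $0$. The same goes for the minimum. So the homogeneous system has only the zero solution, and ours is uniquely solvable. By (4), combining the two coordinates linearly, we have for every interior $v$ and every affine function $h$ on the plane
$$\sum_{u\sim v}\omega_{uv}\bigl(h(p_u)-h(p_v)\bigr)=0.\tag{5}$$
So either all neighbors of $v$ have the same $h$-value as $v$, or some neighbor has a strictly larger and some neighbor a strictly smaller value.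

From now on we write $h(v)$ for $h(p_v)$. The points $p_v$ are distinct because $x$ is injective.

## 6. Half-planes and degenerate faces

**Step 2: interior vertices lie in $\operatorname{int}\Pi$.** This keeps the picture inside the polygon. Suppose some interior vertex does not lie in $\operatorname{int}\Pi$. Then there is a non-constant affine $h\ge0$ on $\Pi$, whose zero line supports $\Pi$, with $h\le0$ at this vertex. Hence $m=\min_Vh\le0$ is attained at an interior vertex $v$: if $m<0$ because outer vertices have $h\ge0$, and if $m=0$ at the vertex we started with. Let $Z$ be the component containing $v$ of the graph induced by the interior vertices with $h=m$. No vertex has a value below $m$, so by (5) all neighbors of vertices of $Z$ have value $m$. Thus the neighbors of $Z$ outside $Z$ are outer vertices with $h=m$. As the line $\{h=m\}$ supports or misses the strictly convex polygon $\Pi$, there are at most two of them. So $Z$ is a component, without outer vertices, of $H$ minus at most two vertices, contradicting (3).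

**Step 3: open half-planes induce connected subgraphs.** Let $h$ be affine, non-constant, with zero line meeting $\operatorname{int}\Pi$. The claim is that $V^>=\{v:h(v)>0\}$ and $V^<=\{v:h(v)<0\}$ induce nonempty connected subgraphs of $H$. The outer vertices in $V^>$ form a nonempty subpath of $C$, as $\Pi$ is a convex polygon. Suppose a component $M$ of $H[V^>]$ has no outer vertex, and let $M_0\subseteq M$ be the set where $h$ attains its maximum over $M$. A neighbor of a vertex of $M_0$ with larger value would be in $V^>$, hence in $M$, which is impossible. So by (5) all neighbors of vertices of $M_0$ have the same value; they are in $V^>$, hence in $M$, hence in $M_0$. As $H$ is connected, $M_0=V$, but $M$ has no outer vertex; contradiction. So every component of $H[V^>]$ contains an outer vertex, and since the outer vertices in $V^>$ form a path, there is only one component. The argument for $V^<$ is symmetric.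

**Step 4: no inner face cycle $\varphi$ has all its vertices on a line $L$.** This rules out collapsed faces. Suppose one has, and let $L=\{h=0\}$ with $h$ affine. By strict convexity $L$ contains at most two outer vertices, so $\varphi$ has an interior vertex on $L$, and $L$ meets $\operatorname{int}\Pi$ by Step 2. Hence every outer vertex on $L$ has its two $C$-neighbors strictly on different sides of $L$: if one of them were on $L$, or both on the same side, then $L$ would support $\Pi$. Let $V^0$ be the set of vertices on $L$, and let $R\subseteq V^0$ be those with a neighbor off $L$. By (5) for interior vertices, and by the previous remark for outer ones, every vertex of $R$ has neighbors in both $V^>$ and $V^<$; and $R$ contains all outer vertices on $L$.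

Next, there are three disjoint $V(\varphi)$–$R$ paths in $H[V^0]$, where paths of one vertex are allowed. Otherwise, by Menger's theorem, some $S\subseteq V^0$ with $|S|\le2$ meets all such paths. As $\varphi$ has at least 3 vertices, some component $Z$ of $H[V^0]-S$ contains a vertex of $V(\varphi)\setminus S$, and this $Z$ misses $R$. So vertices of $Z$ have no neighbors off $L$, and $Z$ is a component of $H-S$. It has no outer vertices, since outer vertices on $L$ are in $R$. This contradicts (3).

Let $P_1,P_2,P_3$ be the three paths. In the given embedding of $H$, add a vertex $o$ inside the face of $\varphi$ and join it to the starting vertices of the $P_i$ on $\varphi$; the graph stays planar. The six sets $\{o\},V^>,V^<,V(P_1),V(P_2),V(P_3)$ are disjoint, and they induce connected subgraphs, by Step 3. Each $P_i$ is adjacent to $o$, and via its end in $R$ to $V^>$ and to $V^<$. Contracting the six sets yields a $K_{3,3}$-minor with sides $\{o,V^>,V^<\}$ and $\{P_1,P_2,P_3\}$ in a planar graph, a contradiction.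

## 7. An index count, and the shape of one face

**Step 5: the index count.** We show that in a generic direction every face has one top and one bottom, and every vertex at most two changes of sign. Call a linear functional $h$ *generic* if it is nonzero on all edge vectors. A *corner* is an incidence of a vertex $v$ with a face $F$; its two edges are consecutive at $v$ in the given embedding. Since all faces (the outer face included) are bounded by cycles, there are $\sum_v\deg v=2|E|$ corners. Let $sc(v)$ be the number of corners at $v$ of whose two edges one goes $h$-up from $v$ and one goes $h$-down. Let $sc(F)$ be the number of corners of $F$ at which the vertex is a local extremum of $h$ along the boundary cycle of $F$, that is, at which both edges go up or both go down. Each corner is counted exactly once. So by Euler's formula, with $|F|$ for the number of faces,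
$$\sum_v(2-sc(v))+\sum_F(2-sc(F))=2|V|+2|F|-2|E|=4.\tag{6}$$
All numbers $sc$ are even, being numbers of sign changes around a vertex or of extrema around a cycle. Every face cycle has a maximum and a minimum, so $sc(F)\ge2$. For interior $v$, (5) gives a neighbor above and a neighbor below, so $sc(v)\ge2$. On $\Pi$ the functional $h$ has a unique maximum and a unique minimum, as no side is $h$-level; every other outer vertex has a higher and a lower $C$-neighbor, so there too $sc(v)\ge2$. Hence the left side of (6) is at most $2+2$, from the two exceptional vertices, and equality holds everywhere. For every generic $h$ we conclude:

(7) along every face cycle, $h$ has exactly one local maximum and exactly one local minimum;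

(8) $sc(v)\le2$ for every vertex $v$.

**Step 6: every inner face cycle $\varphi$ traverses once, monotonically on each side, the boundary of a convex polygon $P_\varphi$ with nonempty interior.** Here (7) is turned into geometry. Let $K$ be the convex hull of the vertices of $\varphi$. By Step 4 it has $m\ge3$ extreme points, which are vertices of $\varphi$. Let $w,w'$ be consecutive extreme points of $K$. Let $h_1$ be a linear functional that is maximal on $K$ exactly on $[w,w']$, and let $h=h_1+\delta\mu$ with $\mu$ linear, $\mu(w'-w)>0$ and $\delta>0$ small. Edge vectors on which $h_1$ vanishes are parallel to $w'-w$, so $\mu$ is nonzero on them; hence $h$ is generic for small $\delta$. Moreover $h(w')>h(w)$, and for small $\delta$ both values exceed those at all vertices of $\varphi$ off $[w,w']$.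

Suppose both arcs of $\varphi$ between $w$ and $w'$ contained vertices off $[w,w']$. Cutting $\varphi$ at one such vertex on each arc gives two paths, one through $w$ and one through $w'$. The ends of both paths have smaller $h$-value than $w$ and $w'$, so on each path the maximum of $h$ is attained at an inner vertex of the path. So $h$ would have two local maxima on $\varphi$, contradicting (7). Hence one arc $\sigma$ has all its vertices on $[w,w']$. The other arc contains the remaining extreme points, of which there is at least one.

By the choice of $h$, the vertex $w'$ is the maximum of $h$ on $\varphi$, and the minimum is off $[w,w']$, hence not on $\sigma$. By (7) there is no other local extremum, so $h$ increases along $\sigma$ from $w$ to $w'$. Thus $\sigma$ traverses $[w,w']$ monotonically.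

The interior of $\sigma$ contains no extreme point, so $\sigma$ is one of the $m$ arcs into which the extreme points divide the cycle $\varphi$. Different sides of $K$ have different pairs of ends and so give different arcs. Hence the $m$ sides give exactly these $m$ arcs, and the claim follows with $P_\varphi=K$. In particular, two edges of $\varphi$ with a common end $v$ do not point in the same direction from $v$, and $\varphi$ is drawn as a simple closed curve. Angles of $180^\circ$ at vertices of $\varphi$ are still possible at this stage.

## 8. Fitting the faces together

**Step 7: for an edge $e=uv\notin C$ with incident (inner) faces $\varphi,\psi$, the polygons $P_\varphi,P_\psi$ lie on opposite sides of the line through $e$.** This excludes folds. By Step 6, $e$ is contained in a side of each polygon, so each lies on one side of the line. Suppose both lie in $\{h_0\ge c\}$, with $h_0\ne0$ linear and $h_0(u)=h_0(v)=c$. For an edge $f=uw$ at $u$ and a linear $h$ write $h(f)=h(w)-h(u)$. Let $e',e''\ne e$ be the edges of $\varphi,\psi$ at $u$; then $e',e,e''$ are consecutive at $u$. A vertex of degree 2 is outer, with both edges on $C$. So $\deg u\ge3$ and $e'\ne e''$. By Step 6, $e'$ satisfies $h_0(e')>0$ or points opposite to $e$; likewise $e''$.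

Take $\lambda$ linear, nonzero on all edge vectors, with $\lambda(e)<0$, and let $h=h_0+\delta\lambda$ with $\delta>0$ so small that the signs of all nonzero $h_0$-values of edge vectors are preserved. Then $h$ is generic and $h(e)<0<h(e'),h(e'')$. So two sign changes at $u$ occur at the two corners next to $e$. By (8) there are no others, hence $h(f)>0$ for all edges $f\neq e$ at $u$. By the choice of $\delta$, $h_0(f)\ge0$ for all edges $f$ at $u$.

- If $u$ is interior, (5) gives $h_0(f)=0$ for all $f$ at $u$. So every $f\ne e$ at $u$ is parallel to $e$ and has $\lambda(f)>0$; that is, $f$ points opposite to $e$. As $\deg u\ge3$, there are two consecutive edges at $u$ other than $e$, and they point in the same direction. They form a corner of an inner face, contradicting Step 6.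
- If $u$ is outer, both $C$-edges at $u$ have $h_0\ge0$, so $h_0\ge c$ on $\Pi$, and $\{h_0=c\}$ supports $\Pi$ at $u$. As $v$ is on this line, $v$ is outer by Step 2, and by strict convexity $[u,v]$ is a side of $\Pi$. So $e\in C$, as $H$ is simple; a contradiction.

**Step 8: the polygons $P_\varphi$ tile $\Pi$.** Local consistency becomes global by winding numbers. Orient all inner face cycles counterclockwise in the given embedding of $H$. Their sum as 1-chains is $C$, oriented counterclockwise in that embedding, since every edge off $C$ is traversed twice in opposite directions. Let $\epsilon_\varphi=+1$ if $\varphi$ runs counterclockwise around $P_\varphi$ and $\epsilon_\varphi=-1$ if it runs clockwise. Define $\epsilon_C$ likewise for $C$ and $\Pi$.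

Let $\varphi,\psi$ share an edge $e=uv\notin C$, with $\varphi$ traversing it from $u$ to $v$, and so $\psi$ from $v$ to $u$. Then $\epsilon_\varphi=+1$ iff $P_\varphi$ is to the left of $\overrightarrow{uv}$. By Step 7 this holds iff $P_\psi$ is to the right of $\overrightarrow{uv}$, that is, to the left of $\overrightarrow{vu}$, that is, iff $\epsilon_\psi=+1$. So $\epsilon_\varphi=\epsilon_\psi$.

All $\epsilon_\varphi$ are equal. Indeed, suppose both signs occur. In the given embedding, the open disc inside $C$ minus the vertices is connected, and it is covered by two relatively closed nonempty sets: the union of the closures of the faces with sign $+1$, and that of the faces with sign $-1$. So it contains a point in both. This point is on no face and is no vertex, so it is in the relative interior of an edge off $C$ incident with faces of both signs, contrary to what we just proved. Let $\epsilon$ be the common sign.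

Let $z$ be a point on no edge segment of the drawing $v\mapsto p_v$. Winding numbers around $z$ are additive on 1-chains, and $\varphi$ runs once around $\partial P_\varphi$. So
$$\epsilon\cdot\#\{\varphi: z\in P_\varphi\}=\sum_\varphi\mathrm{wind}(\varphi,z)=\mathrm{wind}(C,z)=\begin{cases}\epsilon_C,& z\in\operatorname{int}\Pi,\\ 0,& z\notin\Pi.\end{cases}\tag{9}$$
Hence the number of inner faces $\varphi$ with $z\in P_\varphi$ is $1$ if $z\in\operatorname{int}\Pi$ and $0$ if $z\notin\Pi$. The points on no segment are dense. So the sets $\operatorname{int}P_\varphi$ are pairwise disjoint, since a common point would give a nonempty open set of points covered twice. Moreover $\bigcup_\varphi P_\varphi=\Pi$: the union is closed, it contains a dense subset of $\operatorname{int}\Pi$, and it is contained in $\Pi$ by Step 2.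

**Step 9: the drawing is planar and has the prescribed faces.** Let $z$ be in the relative interior of the segment $e$, and let $\varphi,\psi$ be the inner faces at $e$ (only $\varphi$ if $e\in C$). First, a small disc $\mathcal D$ around $z$ satisfies $\mathcal D\cap\Pi\subseteq P_\varphi\cup P_\psi$. By Step 6, $e$ is contained in a side of $P_\varphi$, so $P_\varphi$ is a half-disc near $z$; likewise $P_\psi$. If $e\notin C$, these are the two opposite half-discs by Step 7. If $e\in C$, then $e$ is a side of $\Pi\supseteq P_\varphi$, so $\Pi$ and $P_\varphi$ are the same half-disc near $z$.

Suppose $z$ is also a vertex $w$, or a point of another edge $e_1$. Let $\chi$ be an inner face incident with $w$, respectively $e_1$. As $z\in P_\chi$, the set $\mathcal D\cap\operatorname{int}P_\chi$ is nonempty and open, and it is contained in $P_\varphi\cup P_\psi$. So it meets $\operatorname{int}P_\varphi$ or $\operatorname{int}P_\psi$, and $\chi\in\{\varphi,\psi\}$ by Step 8. Hence $w$, respectively $e_1$, and $e$ lie on the same face cycle, which by Step 6 is drawn as a simple polygon. Then $z$ cannot be in the relative interior of $e$, a contradiction. So no vertex and no point of another edge lies in the relative interior of an edge. Since vertices are distinct points,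 two edges meet only in a common end-vertex: the drawing is planar.

Now the faces. No edge $e$ meets $\operatorname{int}P_\chi$ for an inner face $\chi$. Otherwise some point $z$ in the relative interior of $e$ lies in $\operatorname{int}P_\chi$. For an inner face $\varphi$ at $e$ we have $z\in\partial P_\varphi$, so $\operatorname{int}P_\varphi\cap\operatorname{int}P_\chi\neq\emptyset$, and $\varphi=\chi$ by Step 8. This contradicts $z\in\partial P_\varphi$. As every vertex is an end of an edge, no vertex lies in $\operatorname{int}P_\chi$ either. So each $\operatorname{int}P_\chi$ is connected, disjoint from the drawing, and bounded by part of the drawing; that is, it is a face. The same holds for the exterior of $\Pi$. By Step 8 every point off the drawing is in one of these sets: a point of $\Pi$ off the drawing lies in some $P_\chi$ and not on $\partial P_\chi$. So these are all the faces, and they are bounded by the prescribed cycles.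

**Step 10: strict convexity.** We exclude angles of $180^\circ$. The polygon $\Pi$ is strictly convex. At outer vertices, the angles of $P_\varphi\subseteq\Pi$ are $<180^\circ$. Suppose $P_\varphi$ has angle $180^\circ$ at an interior vertex $v$, with $P_\varphi\subseteq\{h_0\ge c\}$, $h_0$ linear, $h_0(v)=c$. The two edges of $\varphi$ at $v$ lie on $\{h_0=c\}$ and point in opposite directions, and near $v$ the polygon $P_\varphi$ is a half-disc. The other edges at $v$ avoid $\operatorname{int}P_\varphi$, so they point into $\{h_0\le c\}$. By (5) they lie on $\{h_0=c\}$, and so each overlaps one of the two edges of $\varphi$ at $v$. There is at least one such edge because $\deg v\ge3$. This contradicts planarity and finishes the proof of Lemma 6. $\square$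

## 9. Proof of the equivalence (i)⇔(ii)⇔(iii)

**Proof of (ii)⇒(iii), and hence of Theorem A.** Let $H$ be 2-connected with (C2), and let $s\neq t$ be outer vertices. (C1) holds because $H-v$ is connected and contains $s$ or $t$. So $(H,s,t)$ is admissible, and Lemma 5 gives a line-greedy $x$ with minimum at $s$ and maximum at $t$. It satisfies (1), so Lemma 6 gives a strictly convex drawing $v\mapsto(x_v,y_v)$. By Lemma 1, for small $\varepsilon>0$ the drawing $v\mapsto(x_v,\varepsilon y_v)$ is strictly convex and greedy for all $\ell_r$-metrics at once. Since $x$ is injective, $s$ and $t$ are its unique leftmost and rightmost vertices. With the reduction in Section 1 this proves Theorem A and answers Open Problem 6.2 affirmatively.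

**Proof of (iii)⇒(i).** We only need two distinct outer vertices, to have something to apply (iii) to. If $H$ has no edges, all its at least 3 vertices are outer. If $H$ has an edge, then the boundary of the outer face contains a point of the relative interior of an edge: otherwise this boundary would be a finite set $X$, the outer face would be open and closed in the connected set $\mathbb R^2\setminus X$, and so $H\subseteq X$ would have no edge. Hence the outer boundary contains an edge with both its ends. In either case (iii) provides a strictly convex drawing.

**Proof of (i)⇒(ii).** Fix a strictly convex drawing of $H$. It has the facial boundaries and the outer face of $H$, and every face boundary is a cycle.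

*$H$ is connected.* Otherwise take a component $K$ and a curve from $K$ to another component. Between its last point on $K$ and the next point on the rest of $H$, the curve runs in a face whose boundary meets two components. So this boundary is not a cycle, a contradiction.

*$H$ is 2-connected.* Suppose $v$ is a cut vertex. Every component of $H-v$ contains a neighbor of $v$, so some two edges $va,vb$ consecutive at $v$ have $a,b$ in different components of $H-v$. The face in the sector between them is bounded by a cycle containing $va$ and $vb$. This cycle minus $v$ is an $a$–$b$ path in $H-v$, a contradiction. As $|V(H)|\ge3$, $H$ is 2-connected.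

*(C2) holds.* Suppose a component $N$ of $H-\{v,w\}$ has no outer vertex. All neighbors of $N$ outside $N$ are in $\{v,w\}$, so every edge at a vertex of $N$ stays in the convex hull of $N\cup\{v,w\}$. If this hull has an extreme point $p\in N$, then all edges at $p$ lie in a cone of angle $<180^\circ$. The complementary angle, between two edges consecutive at $p$, is $>180^\circ$. As $p$ is not outer, it belongs to an inner face, a contradiction. Otherwise all extreme points are in $\{v,w\}$, so the hull is the segment from $v$ to $w$, and $N$ lies in its relative interior. Then every $p\in N$ has all its edges on one line, so some face at $p$ has an angle $\ge180^\circ$ there. This face is inner, as $p$ is not outer; but strict convexity requires angles $<180^\circ$, a contradiction. $\blacksquare$
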